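# A separable non-normed Fréchet space on which every operator has compact spectrum

## Theorem A, and what it says

All vector spaces are over $\mathbb C$ and all topological vector spaces are Hausdorff. Write $L(X)$ for the set of continuous linear operators $X\to X$, and $I$ for the identity.

**Theorem A.** There is a separable non-normed Fréchet space $X$, with topology given by norms $p_1\le p_2\le\dots$, such that for every continuous linear $T:X\to X$ there are $\mu\in\mathbb C$, $M\in\mathbb N$ and constants $C_N$ such that $S=T-\mu I$ satisfies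
$$p_N(Sx)\le C_N\,p_M(x)\qquad\text{for all }x\in X,\ N\in\mathbb N. \tag{1}$$
Consequently $\sigma(T)$ is a non-empty compact set.

Let us go through the words. A *Fréchet space* is a complete metrizable locally convex space; its topology is given by an increasing sequence of seminorms $p_1\le p_2\le\dots$. It is *non-normed* if no single norm gives its topology. The *spectrum* $\sigma(T)$ is the set of $z\in\mathbb C$ for which $T-zI$ has no continuous linear inverse defined on all of $X$. By the open mapping theorem this is the set of $z$ for which $T-zI$ is not a bijection of $X$ onto $X$.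

On a Banach space every spectrum is compact. The question is whether this can happen without a norm. It is Question 2, due to E. Gorin, in "On Spectral Structure Of Bounded Linear Operators On Reflexive Banach Spaces": *does there exist a non-normed separable Fréchet space $X$ such that the spectrum of any linear continuous operator acting on $X$ is bounded?* Theorem A answers yes.

The point of (1) lies in its quantifiers. Continuity of $T$ means that for every $N$ there are $K(N)$ and $C$ with $p_N(Tx)\le C\,p_{K(N)}(x)$, and $K(N)$ may grow with $N$. In (1) the index $M$ depends on $T$ only. In other words, $S$ maps the neighbourhood $\{p_M\le1\}$ of $0$ to a bounded set. An operator that maps some neighbourhood of $0$ to a bounded set is called a *bounded operator*. For example, $x\mapsto f(x)y$ with $f\in X'$, $y\in X$ is bounded, since $|f|\le c\,p_M$ for some $M$. The identity of a non-normed space whose topology is given by norms $p_N$ is not bounded: if it were, some $M$ would satisfy $p_N\le C_Np_M$ for all $N$, and $p_M$ would define the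 topology. So Theorem A says: every operator on $X$ is a scalar plus a bounded operator.

**Conventions.** $E'$ is the dual of $E$. Pairings $\langle\cdot,\cdot\rangle$ are bilinear, also on $\ell_2$. A Banach space $E$ is regarded as a subspace of $E''$. For a bounded operator $t$ between Banach spaces, $t'$ is the adjoint. We use freely the Hahn–Banach, closed graph, open mapping and Banach–Alaoglu theorems, and the fact that the dual of an $\ell_2$-sum $\big(\bigoplus E_i\big)_{\ell_2}$ is $\big(\bigoplus E_i'\big)_{\ell_2}$.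

## Unbounded spectra on familiar spaces

A normable Fréchet space is a Banach space, so all its operators have bounded spectrum. Hence any operator with unbounded spectrum certifies that its space is non-normed. Here are three such operators.

On $\mathbb C^{\mathbb N}$ with coordinatewise convergence, $(x_n)\mapsto(nx_n)$ is continuous and has every $n\in\mathbb N$ as an eigenvalue. The same idea works on every Fréchet space that has no continuous norm (Theorem B, part 4, in the last section). So we must look among spaces that carry a continuous norm.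

A continuous norm is not enough. On the space of rapidly decreasing sequences, with norms $p_N(x)=\sup_n n^N|x_n|$, the operator $(Tx)_n=nx_n$ satisfies $p_N(Tx)=p_{N+1}(x)$, so it is continuous, and again every $n$ is an eigenvalue. On the entire functions with uniform convergence on compact sets, differentiation has $e^{\lambda z}$ as an eigenvector with eigenvalue $\lambda$, so its spectrum is all of $\mathbb C$.

In the second example the operator loses one index at every level: $K(N)=N+1$. The next section shows that if the loss is bounded, in the sense of (1), then the spectrum behaves as on a Banach space.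

## Scalar plus bounded implies compact spectrum

**Proposition 1.** Let $X$ be a non-normed Fréchet space with topology given by norms $p_1\le p_2\le\cdots$, and let $S\in L(X)$, $M$ and $C_N$ satisfy (1). Let $X_M$ be the completion of $(X,p_M)$. There is a bounded operator $S_M$ on the Banach space $X_M$ such that
$$\sigma(S)=\{0\}\cup\sigma(S_M). \tag{2}$$
In particular $\sigma(\mu I+S)=\mu+\big(\{0\}\cup\sigma(S_M)\big)$ is compact and contains $\mu$.

**Step 1: factor $S$ through $X_M$.** Let $\kappa:X\to X_M$ be the inclusion. By (1), $S$ is continuous from $(X,p_M)$ to $X$. Since $X$ is complete, $S$ extends to a continuous linear $\hat S:X_M\to X$ with $S=\hat S\kappa$. Put $S_M=\kappa\hat S$, a bounded operator on $X_M$.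

**Step 2: for $z\ne0$, $S-z$ and $S_M-z$ are invertible together.** Suppose $R=(S_M-z)^{-1}$ exists. From $S_MR=RS_M=I+zR$ we get
$$S\hat SR\kappa=\hat S(\kappa\hat SR)\kappa=\hat S(I+zR)\kappa=S+z\hat SR\kappa,$$
$$\hat SR\kappa S=\hat SR(\kappa\hat S)\kappa=\hat S(I+zR)\kappa=S+z\hat SR\kappa .$$
Therefore
$$(S-z)(\hat SR\kappa-I)=(S+z\hat SR\kappa)-S-z\hat SR\kappa+zI=zI,$$
and in the same way $(\hat SR\kappa-I)(S-z)=zI$. So $z^{-1}(\hat SR\kappa-I)$ is a continuous inverse of $S-z$. Conversely, let $G=(S-z)^{-1}$ exist, so $SG=GS=I+zG$. Then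
$$S_M\,\kappa G\hat S=\kappa(SG)\hat S=S_M+z\,\kappa G\hat S,\qquad \kappa G\hat S\,S_M=\kappa(GS)\hat S=S_M+z\,\kappa G\hat S,$$
and the same computation shows that $z^{-1}(\kappa G\hat S-I)$ is the inverse of $S_M-z$.

**Step 3: $0\in\sigma(S)$.** Otherwise $S^{-1}$ is continuous, and for each $N$ there are $C,K$ with $p_N(x)=p_N(S^{-1}Sx)\le C\,p_K(Sx)\le C\,C_K\,p_M(x)$. Then the norm $p_M$ defines the topology of $X$, which is excluded. Steps 2 and 3 give (2), and $\sigma(S_M)$ is compact. $\square$

So we need only find a separable non-normed $X$ on which all operators satisfy (1) after a scalar is subtracted.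

## Gluing the factors of a product

A product $\prod_nB_n$ of infinitely many non-zero Banach spaces fails because multiplication by $n$ on the $n$-th factor is continuous. The factors are independent. A natural first attempt is to tie them together: demand
$$Q_na_n=j_na_{n+1}\quad\text{for all }n,$$
with $Q_n:B_n\to\ell_2$ onto and $j_n:B_{n+1}\to\ell_2$ injective. Then $a_1=0$ forces $j_1a_2=0$, so $a_2=0$, and so on, and there is a continuous norm. Let us try it with Hilbert spaces.

Let $B_n=\ell_2\oplus\ell_2$ with elements $(k,c)$, let $Q_n(k,c)=c$, and let $j:\ell_2\oplus\ell_2\to\ell_2$ be the injective interleaving map $j(k,c)_{2b-1}=2^{-(2b-1)}k_b$, $j(k,c)_{2b}=2^{-2b}c_b$. The glued space consists of the sequences $x=(k_n,c_n)_n$ with $c_n=j(k_{n+1},c_{n+1})$, with norms $p_N(x)=\max_{n\le N}\|(k_n,c_n)\|$.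

This space has an operator with unbounded spectrum. Let $v(i)$ be the exponent of $2$ in $i$, and define $T$ by
$$k_n\mapsto n\,k_n,\qquad (c_n)_i\mapsto (n+1+v(i))\,(c_n)_i .$$
*$T$ preserves the gluing.* For odd $i$ the multiplier of $(c_n)_i$ is $n+1$, which is that of $k_{n+1}$. For even $i$ it is $n+1+v(i)=(n+1)+1+v(i/2)$, which is that of $(c_{n+1})_{i/2}$. *$T$ is continuous.* Each $(c_n)_i$ is $2^{-i}$ times a coordinate of $(k_{n+1},c_{n+1})$, different coordinates for different $i$, and $(n+1+v(i))2^{-i}\le(n+1)(1+i)2^{-i}\le n+1$. So the new $c_n$ has norm at most $(n+1)\|(k_{n+1},c_{n+1})\|$, and $p_N(Tx)\le C\,p_{N+1}(x)$ for a suitable $C$ depending on $N$. *Every $n$ is an eigenvalue.* Take $k_n=e_1$, all other $k_m=0$, $c_m=0$ for $m\ge n$, and $c_m=j(k_{m+1},c_{m+1})$ for $m<n$. Then $c_{n-1-a}$ is supported at the single index $2^a$, where its multiplier is $(n-1-a)+1+a=n$. So $Tx=nx$.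

This is exactly what goes wrong: an operator may act as the scalar $n$ on level $n$ and as $n+1$ on level $n+1$, and the gluing, whose map $j$ shrinks coordinates, absorbs the difference. We need a gluing by which an operator's behaviour on level $n$ dictates its behaviour on level $n+1$.

Here is the idea. Suppose that the functionals $\varphi$ of level $n+1$ in some set with dense span are *pointwise limits on $X$* of functionals $\varepsilon_k$ of level $n$. Then for $T\in L(X)$ and $T'f=f\circ T$,
$$(T'\varphi)(x)=\varphi(Tx)=\lim_k\varepsilon_k(Tx)=\lim_k(T'\varepsilon_k)(x),$$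
so the action of $T'$ on level $n$ determines its action on level $n+1$. Level $1$ then determines everything, and $T'$ of level $1$ involves only finitely many levels. That is how one index $M$ can serve for all $N$.

For this, a limit of level-$n$ functionals must be something new, not again a level-$n$ functional. So let the coordinates $a_n$ range over a bidual $A_n''$, let the level-$n$ functionals be those in $A_n'$, and let the limits be elements of $A_n'''$ outside $A_n'$. We want these extra functionals under complete control. A James-type space $J$ serves: there $J''=J\oplus\mathbb C\mathbf 1$, and the coordinate functionals $\varepsilon_k\in J'$ converge pointwise on $J''$ to a functional $\xi\notin J'$ which spans $J'''$ modulo $J'$.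

## The James-type space $J_w$

Let $w=(w_i)_{i\ge1}$ satisfy $1=w_1\ge w_2\ge\dots>0$ and $\sum w_i=\infty$, and put $W(r)=\sum_{i\le r}w_i$. For a finite family $d=(d_1,\dots,d_r)$ of scalars let $d^*$ be the decreasing rearrangement of $(|d_i|)$ and
$$|d|_w=\Big(\sum_iw_i(d_i^*)^2\Big)^{1/2}.$$
For instance, if $w_2=\frac12$ and $d=(1,3)$, then $|d|_w^2=9+\frac12$. Four facts are needed.

**(F1)** $|d|_w=\max_\tau\big(\sum_iw_{\tau(i)}|d_i|^2\big)^{1/2}$ over injections $\tau:\{1,\dots,r\}\to\mathbb N$. Indeed, if the values of $\tau$ are $t_1<\dots<t_r$ in increasing order, then $t_j\ge j$, so $w_{t_j}\le w_j$, and the rearrangement inequality bounds the sum by $\sum w_j(d_j^*)^2$. Equality holds when $\tau$ sends each entry to its rank. So $|\cdot|_w$ is a maximum of norms, hence a norm. It is monotone in the $|d_i|$, permutation invariant, unaffected by inserting zeros, and not increased by passing to subfamilies (an injection on a subfamily extends to the family). Since $w_i\le1$, $|d|_w\le(\sum|d_i|^2)^{1/2}$.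

**(F2)** $|d\sqcup d'|_w^2\le|d|_w^2+|d'|_w^2$. Take $\tau$ optimal for $d\sqcup d'$ in (F1). Its restrictions to $d$ and to $d'$ are injections, so the two parts of the sum are at most $|d|_w^2$ and $|d'|_w^2$.

**(F3)** For $r$ entries, $\sum|d_i|\le r\,W(r)^{-1/2}|d|_w$. Chebyshev's sum inequality and then Cauchy–Schwarz give $\sum w_i(d_i^*)^2\ge\frac{W(r)}r\sum(d_i^*)^2\ge\frac{W(r)}{r^2}\big(\sum d_i^*\big)^2$.

**(F4)** If all $|d_i|\le1$ and at most $r$ entries are non-zero, then $|d|_w\le W(r)^{1/2}$. Also $W(2r)\le2W(r)$, since $w$ is non-increasing.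

For a sequence $x=(x_k)_{k\ge1}$ put $x_0=0$ and
$$\|x\|=\sup\big\{|(x_{k_1}-x_{k_0},\dots,x_{k_r}-x_{k_{r-1}})|_w:\ r\ge1,\ 0=k_0<k_1<\dots<k_r\big\}.$$
The $k_i$ form a *chain*, and the differences form the *chain family* of $x$. Let $\mathcal J=\{x:\|x\|<\infty\}$ and $J=J_w=\{x\in\mathcal J:x_k\to0\}$. Let $P_nx=(x_1,\dots,x_n,0,\dots)$, let $e_k$ be the unit vectors, $\varepsilon_k(x)=x_k$, and $\mathbf 1=(1,1,\dots)$.

Two examples. The chain $0<k<k+1$ gives $e_k$ the differences $1,-1$ (after a zero is dropped or not), and no chain gives more than two non-zero differences. So $\|e_k\|=(1+w_2)^{1/2}$ and $e_k\in J$. Every chain gives $\mathbf 1$ the differences $1,0,\dots,0$, so $\|\mathbf 1\|=1$ and $\mathbf 1\in\mathcal J\setminus J$.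

Since $w_1=1$, the chain $0<k$ gives $|x_k|\le\|x\|$. The space $\mathcal J$ is complete: a Cauchy sequence converges coordinatewise to some $x$, and because $\|\cdot\|$ is a supremum of coordinatewise continuous seminorms, the Cauchy estimates pass to the limit, so $x\in\mathcal J$ and the convergence is in norm.

**(a) Every $x\in\mathcal J$ converges.** This step produces the functional $\xi$. If $(x_k)$ is not Cauchy, there are $\delta>0$ and $1\le k_1<k_2<\dots$ with $|x_{k_{2i}}-x_{k_{2i-1}}|\ge\delta$ for all $i$. The chain $0<k_1<\dots<k_{2r}$ has $r$ differences of modulus at least $\delta$, so $\|x\|^2\ge\delta^2W(r)$ for all $r$. This is impossible since $W(r)\to\infty$. Put $\xi(x)=\lim x_k$. Then $|\xi(x)|\le\|x\|$, so $J=\ker\xi$ is closed, and $\mathcal J=J\oplus\mathbb C\mathbf 1$.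

**(b) $\|x-P_nx\|\to0$ for $x\in J$.** This step shows that $(e_k)$ spans $J$. For $x\in\mathcal J$ and $n\ge1$ let $v_n$ be the supremum of $|(x_{k_i}-x_{k_{i-1}})_{i=1}^r|_w$ over chains $n\le k_0<\dots<k_r$. Putting $0$ in front of such a chain shows $v_n\le\|x\|$. We claim $v_n\to0$.

Since $v_n$ is non-increasing, otherwise there is $\delta>0$ with $v_n>\delta$ for all $n$. The difficulty is that far-out pieces must compete for the large weights. We use from each piece only the ranks that earlier pieces did not use. Start with $R_0=0$, $n_0=1$. Given $R_j,n_j$, use (a) to choose $n\ge n_j$ and $\eta>0$ with $|x_k-x_l|\le\eta$ for $k,l\ge n$ and $R_j\eta^2\le\delta^2/2$. Choose a chain $n\le k_0<\dots<k_r$ whose differences $d$ satisfy $\sum_{i\le r}w_i(d_i^*)^2>\delta^2$. The ranks $i\le R_j$ contribute at most $R_j\eta^2\le\delta^2/2$. Hence $r>R_j$ and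
$$\sum_{R_j<i\le r}w_i(d_i^*)^2>\delta^2/2 .$$
Put $R_{j+1}=r$ and $n_{j+1}=k_r$. Join the first $m$ of these chains into one chain starting at $0$ (the end of one may coincide with the start of the next). From its differences keep only, for $0\le j<m$, the entries of rank $i\in(R_j,R_{j+1}]$ of the $(j+1)$-st chain, and place such an entry at position $i$. These positions are distinct, so this is an injection on a subfamily, and (F1) gives $\|x\|^2\ge m\delta^2/2$ for all $m$: a contradiction. So $v_n\to0$.

Now let $x\in J$. A chain for $x-P_nx$ sees zeros up to $n$, then a first difference $x_k$ with $k>n$, then differences of $x$ along a chain in $\{n+1,n+2,\dots\}$. So $\|x-P_nx\|\le\sup_{k>n}|x_k|+v_{n+1}\to0$.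

**(c) $\|P_nx\|\le\|x\|$ for $x\in J$.** With (b), this makes $(e_k)$ a monotone basis of $J$. A chain for $P_nx$ gives, up to zeros, a family $(x_{k_1},x_{k_2}-x_{k_1},\dots,x_{k_j}-x_{k_{j-1}})$, possibly followed by $-x_{k_j}$. Without the last entry this is a chain family of $x$. With it, it is the limit as $K\to\infty$ of the families of the chains $0<k_1<\dots<k_j<K$ of $x$, because $x_K\to0$.

**(d) The basis is shrinking: $\|f-f\circ P_n\|\to0$ for $f\in J'$.** This step makes $J'$ separable and computes $J''$ possible. Let $F_n=\overline{\rm span}\{e_k:k>n\}$ and suppose $\theta=\inf_n\|f|_{F_n}\|>0$. Finitely supported vectors are dense in $F_n$, so, after multiplication by unimodular scalars, there are finitely supported $u_1,u_2,\dots$ with supports in disjoint successive intervals $I_1<I_2<\dots$ of $\mathbb N$, $\|u_j\|\le1$, and $f(u_j)$ real with $f(u_j)\ge\theta/2$.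

We show $\|\sum c_ju_j\|\le3(\sum|c_j|^2)^{1/2}$ for finitely many non-zero $c_j$. Let $x=\sum c_ju_j$ and take a chain. The differences with both endpoints in $I_j$ form $c_j$ times a subfamily of a chain family of $u_j$, so they have norm at most $|c_j|$. By (F2), all differences of this kind, for all $j$ together, have norm at most $(\sum|c_j|^2)^{1/2}$. For each remaining difference use $|x_{k_i}-x_{k_{i-1}}|\le|x_{k_i}|+|x_{k_{i-1}}|$. The chain points lying in $I_j$ are consecutive in the chain, because $I_j$ is an interval. So $I_j$ contains at most one right endpoint of a remaining difference (the first chain point in $I_j$) and at most one left endpoint (the last one). The values of $|x|$ there are at most $|c_j|$, and $x$ vanishes outside $\bigcup I_j$. Since $|\cdot|_w$ is monotone and at most the $\ell_2$ norm, the right endpoints and the left endpoints each contribute at most $(\sum|c_j|^2)^{1/2}$. This gives the factor $3$.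

With $c_j=1/j$ for $j\le m$, the vectors $\sum_{j\le m}u_j/j$ stay bounded while $f\big(\sum_{j\le m}u_j/j\big)\ge\frac\theta2\sum_{j\le m}\frac1j\to\infty$. This is a contradiction, so $\inf_n\|f|_{F_n}\|=0$. As $x-P_nx\in F_n$ and $\|x-P_nx\|\le2\|x\|$, we get $\|f-f\circ P_n\|\le2\|f|_{F_n}\|\to0$. Since $f\circ P_n=\sum_{k\le n}f(e_k)\varepsilon_k$, $J'=\overline{\rm span}\{\varepsilon_k\}$ is separable.

**(e) $J''=\mathcal J$.** Identify $x''\in J''$ with the sequence $x=(x''(\varepsilon_k))_k$. This is injective by (d), and on $J\subset J''$ it is the identity. For $f\in J'$ we have $x''(f\circ P_n)=\sum_{k\le n}f(e_k)x_k=f(P_nx)$, that is, $P_n''x''=P_nx$. So $\|P_nx\|\le\|x''\|$ by (c), and by (d) $x''(f)=\lim_nf(P_nx)$, so $\|x''\|\le\sup_n\|P_nx\|$. Conversely, if $\sup_n\|P_nx\|<\infty$, a weak* cluster point of $(P_nx)$ in $J''$ has coordinate sequence $x$. So $J''=\{x:\sup_n\|P_nx\|<\infty\}$ with norm $\sup_n\|P_nx\|$.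

This set is $\mathcal J$, because $\|x\|\le\sup_n\|P_nx\|\le2\|x\|$ for every sequence $x$. The first inequality holds since a chain of $x$ ending at $k_r$ is a chain of $P_{k_r}x$. The second holds since a chain family of $P_nx$ is, up to zeros, a chain family of $x$ possibly followed by the one entry $-x_{k_j}$, of modulus at most $\|x\|$. Finally the non-zero differences of $P_n\mathbf 1$ are $1$ and possibly $-1$, so $\|P_n\mathbf 1\|\le W(2)^{1/2}\le\sqrt2$. Altogether:
$$J''=J\oplus\mathbb C\mathbf 1,\quad \|\mathbf 1\|_{J''}\le\sqrt2,\quad \|\xi\|_{J'''}\le1,\quad \ker\xi=J,\quad \langle\mathbf 1,f\rangle=\lim_mf(P_m\mathbf 1)\ \ (f\in J'). \tag{3}$$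
By the definition of $\xi$, also $\langle y,\varepsilon_k\rangle\to\xi(y)$ for every $y\in J''$. On $J$ this limit is $0$, so $\xi$ is not a non-zero element of $J'$; it is the new functional we wanted.

## Weights that cannot be compared

We shall use countably many James-type spaces. The operator $T$ should not be able to carry the functional $\xi$ of one of them to the functional $\xi$ of another. If two of the spaces were equal it could: for $J_\alpha=J_\beta=J$ the identity $J'\to J'$ sends $\varepsilon_k$ to $\varepsilon_k$, which converges on $J''$ to $\xi$. So we choose weights that are pairwise very different.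

Let $\mathcal A=\mathbb N\times\mathbb N$, and let $(\alpha(s))_{s\ge1}$ be a sequence in $\mathcal A$ taking every value infinitely often. Put $c_s=2^{-s^2}$ and $N_s=2^{s^3}$ for $s\ge0$. For $\alpha\in\mathcal A$ let $w_1^\alpha=1$ and, for $N_{s-1}<i\le N_s$ with $s\ge1$,
$$w_i^\alpha=c_s\ \text{ if }\alpha(s)=\alpha,\qquad w_i^\alpha=c_{s+1}\ \text{ otherwise.}$$
On block $s$ the values are $c_s$ or $c_{s+1}$, and on the next block $c_{s+1}$ or $c_{s+2}$, so $w^\alpha$ is non-increasing. Since $N_{s-1}/N_s=2^{-(3s^2-3s+1)}\le\frac12$, we have $N_s-N_{s-1}\ge N_s/2$ and $W_\alpha(N_s)\ge\frac12c_{s+1}N_s=\frac12\,2^{s^3-(s+1)^2}\to\infty$. So $w^\alpha$ is admissible.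

Let $\alpha\ne\beta$ and $\alpha(s)=\alpha$. Then $W_\beta(N_s)\le N_{s-1}+c_{s+1}N_s$, because $\beta$ has the smaller value on block $s$, while $W_\alpha(N_s)\ge\frac12c_sN_s$. Hence
$$\frac{W_\beta(N_s)}{W_\alpha(N_s)}\le\frac{N_{s-1}+c_{s+1}N_s}{\frac12c_sN_s}=2\cdot2^{-2s^2+3s-1}+2\cdot2^{-2s-1}.$$
There are infinitely many such $s$, so
$$\inf_NW_\beta(N)/W_\alpha(N)=0\qquad\text{for all }\alpha\ne\beta. \tag{4}$$
This holds in both orders of the pair. Write $J_\alpha=J_{w^\alpha}$, with $\xi_\alpha$ and $\varepsilon_k^\alpha$ for its functionals.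

**Lemma 2.** Let $\alpha\ne\beta$ and let $t:J_\alpha'\to J_\beta'$ be bounded. Suppose $g\in J_\beta'$, $r\in\mathbb C$ satisfy $\lim_k\langle y,t\varepsilon_k^\alpha\rangle=\langle y,g\rangle+r\,\xi_\beta(y)$ for all $y\in J_\beta''$. Then $r=0$.

*Proof.* Suppose $r\ne0$. The plan is to test an alternating sum of the $t\varepsilon_k^\alpha$ against a vector of zeros and ones in $J_\beta$, and to compare norms on the two sides.

**Step 1: a near-diagonal system.** Put $h_k=t\varepsilon_k^\alpha-g\in J_\beta'$, so $\langle y,h_k\rangle\to r\xi_\beta(y)$ for $y\in J_\beta''$. In particular $h_k(P_m\mathbf 1)\to0$ for each $m$, and $\langle\mathbf 1,h_k\rangle\to r$. On the other hand $h_k(P_M\mathbf 1)\to\langle\mathbf 1,h_k\rangle$ as $M\to\infty$, by (3). Fix $N\in\mathbb N$ and $\eta>0$, and put $k_0=M_0=0$, $P_0=0$. For $i=1,\dots,2N$ choose inductively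

* $k_i>k_{i-1}$ with $|h_{k_i}(P_{M_j}\mathbf 1)|\le\eta$ for $j<i$ and $|\langle\mathbf 1,h_{k_i}\rangle-r|\le\eta$;
* $M_i>M_{i-1}$ with $|h_{k_i}(P_M\mathbf 1)-\langle\mathbf 1,h_{k_i}\rangle|\le\eta$ for all $M\ge M_i$.

Put $u_j=P_{M_j}\mathbf 1-P_{M_{j-1}}\mathbf 1$. Then $|h_{k_i}(u_i)-r|\le3\eta$, since $h_{k_i}(P_{M_i}\mathbf 1)$ is within $2\eta$ of $r$ and $|h_{k_i}(P_{M_{i-1}}\mathbf 1)|\le\eta$. For $j\ne i$ we get $|h_{k_i}(u_j)|\le2\eta$: for $j<i$ both terms are at most $\eta$ in modulus, and for $j>i$ both are within $\eta$ of $\langle\mathbf 1,h_{k_i}\rangle$.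

**Step 2: the lower estimate.** Let
$$x=\sum_{j=1}^Nu_{2j},\qquad H=\sum_{j=1}^N\big(h_{k_{2j}}-h_{k_{2j-1}}\big).$$
In $H(x)$ there are $N$ terms $h_{k_{2j}}(u_{2j})$, each within $3\eta$ of $r$, and fewer than $2N^2$ other terms, each at most $2\eta$ in modulus. So $|H(x)-Nr|\le3N\eta+4N^2\eta$. Choose $\eta$, depending on $N$, so small that $|H(x)|\ge N|r|/2$.

**Step 3: the upper estimate.** The functional $g$ cancels in $H$, so $H=t\big(\sum_{j\le N}(\varepsilon_{k_{2j}}^\alpha-\varepsilon_{k_{2j-1}}^\alpha)\big)$. For $z\in J_\alpha$ the $N$ differences $z_{k_{2j}}-z_{k_{2j-1}}$ form a subfamily of a chain family, so by (F3) the functional in parentheses has norm at most $N\,W_\alpha(N)^{-1/2}$. The vector $x$ takes values in $\{0,1\}$, starts at $0$, and changes value $2N$ times. So each of its chains has at most $2N$ non-zero differences, all of modulus $1$, and $\|x\|\le W_\beta(2N)^{1/2}\le(2W_\beta(N))^{1/2}$ by (F4). Hence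
$$\frac{N|r|}2\le|H(x)|\le\|t\|\,N\,W_\alpha(N)^{-1/2}\,(2W_\beta(N))^{1/2},$$
that is, $|r|\le2\sqrt2\,\|t\|\,(W_\beta(N)/W_\alpha(N))^{1/2}$ for every $N$. By (4), $r=0$, a contradiction. $\square$

## The glued space $X$

**The levels.** For $n\ge1$ let $A_n=\big(\bigoplus_{i\ge1}J_{(n,i)}\big)_{\ell_2}$. Then $A_n'=(\bigoplus J_{(n,i)}')_{\ell_2}$ and $A_n''=(\bigoplus J_{(n,i)}'')_{\ell_2}$, and $A_n$, $A_n'$ are separable by (b) and (d). One James-type space per level would not do: it has only one functional $\xi$, and an injective map from the next level to $\mathbb C$ is impossible. Define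
$$Q_n:A_n''\to\ell_2,\quad Q_na=(\xi_{(n,i)}(a_i))_i;\qquad L_n:\ell_2\to A_n'',\quad L_nc=(c_i\mathbf 1)_i .$$
By (3), $\|Q_n\|\le1$, $\|L_n\|\le\sqrt2$, $Q_nL_n=I$ and $\ker Q_n=A_n$.

**The functionals on $A_n''$.** This step says that the functionals in $A_n'''$ are those in $A_n'$ plus those that factor through $Q_n$, without overlap. Let $F\in A_n'''$ and put $\pi=F|_{A_n}\in A_n'$. Then $F-\pi$ vanishes on $A_n=\ker Q_n$, and $a-L_nQ_na\in\ker Q_n$ for all $a\in A_n''$. So $F-\pi=(F-\pi)L_nQ_n$. Here $(F-\pi)L_n$ is a functional on $\ell_2$, so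
$$F(a)=\langle a,\pi\rangle+\langle\rho,Q_na\rangle\quad(a\in A_n'')\qquad\text{with unique }\pi\in A_n',\ \rho\in\ell_2. \tag{5}$$
Uniqueness: any such $\pi$ is $F|_{A_n}$ because $Q_n$ vanishes on $A_n$, and then $\rho$ is determined because $Q_n$ is onto.

**The gluing maps.** Let $D_{n+1}$ be a countable dense $(\mathbb Q+i\mathbb Q)$-linear subspace of $A_{n+1}'$, let $(d_{n,i})_{i\ge1}$ enumerate its non-zero elements, and put $\varphi_{n,i}=2^{-i}d_{n,i}/\|d_{n,i}\|$. So *every* non-zero element of $D_{n+1}$ is a multiple of some $\varphi_{n,i}$. A linearly independent sequence with dense span would already make the gluing injective; Claim B below shows what the extra vectors are for. Define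
$$\Phi_n:\ell_2\to A_{n+1}',\quad\Phi_nb=\sum_ib_i\varphi_{n,i};\qquad j_n:A_{n+1}''\to\ell_2,\quad j_na=(\langle a,\varphi_{n,i}\rangle)_i .$$
Then $\langle b,j_na\rangle=\langle a,\Phi_nb\rangle$ and $\|j_n\|\le(\sum4^{-i})^{1/2}\le1$; likewise $\Phi_n$ is bounded. Also $j_n$ is injective, because $A_{n+1}''$ is the dual of $A_{n+1}'$ and the $\varphi_{n,i}$ span a norm-dense subspace of $A_{n+1}'$.

**Definition of $X$.**
$$X=\Big\{x=(a_n)_{n\ge1}\in\prod_nA_n'':\ Q_na_n=j_na_{n+1}\text{ for all }n\Big\},\qquad p_N(x)=\max_{n\le N}\|a_n\|. \tag{6}$$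
$X$ is a closed subspace of a countable product of Banach spaces, so it is a Fréchet space with topology given by $(p_N)$. Each $p_N$ is a norm: if $a_1=0$, then $j_1a_2=Q_1a_1=0$, so $a_2=0$, and so on.

**Elements of $X$ with finitely many coordinates.** For $b\in A_n$ let $E_nb=(y_1,\dots,y_n,0,0,\dots)$ with $y_n=b$ and $y_m=L_mj_my_{m+1}$ for $m<n$. For instance $E_1b=(b,0,0,\dots)$ and $E_2b=(L_1j_1b,\,b,\,0,\dots)$. We have $E_nb\in X$: $Q_my_m=Q_mL_mj_my_{m+1}=j_my_{m+1}$ for $m<n$, and $Q_nb=0$ since $b\in A_n$. The map $E_n:A_n\to X$ is linear and continuous.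

**$X$ is non-normed.** If a norm $q$ defined the topology, then $q\le C'p_N$ for some $N$ and $p_{N+1}\le C''q$, so $p_{N+1}\le C\,p_N$. Given $m$, choose $b\in A_{N+1}$ with $\|b\|=1$ in $\bigcap_{i\le m}\ker\varphi_{N,i}$, which is possible since $A_{N+1}$ is infinite-dimensional. Then $\|j_Nb\|\le(\sum_{i>m}4^{-i})^{1/2}\le2^{-m}$. For $x=E_{N+1}b$ we have $p_{N+1}(x)\ge1$. Each of the $N$ steps down to $y_1$ multiplies the norm by at most $\sqrt2$, after the factor $2^{-m}$ from $j_Nb$, so $p_N(x)\le2^{N/2}2^{-m}$. For large $m$ this contradicts $p_{N+1}\le C\,p_N$.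

## The dual of $X$, and separability

For $\gamma=(\gamma_1,\dots,\gamma_N)\in\bigoplus_{n\le N}A_n'$ let $\iota(\gamma)(x)=\sum_{n\le N}\langle a_n,\gamma_n\rangle$ for $x=(a_n)\in X$. These are continuous functionals; let $V_N\subset X'$ be the set of them. Then $V_N\subset V_{N+1}$.

**Lemma 3.**

1. If $\iota(\gamma)$ vanishes on all $E_n(A_n)$, $n\ge1$, then $\gamma=0$.
2. If $f\in X'$ and $|f|\le c\,p_N$, then $f\in V_{N+1}$. So $X'=\bigcup_NV_N$, with unique representation.
3. With $\|\iota(\gamma)\|_{V_N}=\sum_{n\le N}\|\gamma_n\|$, $V_N$ is a Banach space and $p_N(x)=\sup\{|f(x)|:f\in V_N,\ \|f\|_{V_N}\le1\}$.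

*Proof.* (1) If $\gamma_1=\dots=\gamma_{n-1}=0$, then for $b\in A_n$ we have $\iota(\gamma)(E_nb)=\langle b,\gamma_n\rangle$, because the coordinates of $E_nb$ beyond $n$ vanish. So $\gamma_n=0$. Induct on $n$.

(2) Since $|f|\le c\,p_N$, $f$ depends only on $(a_1,\dots,a_N)$ and is bounded for the maximum norm. By Hahn–Banach there are $F_n\in A_n'''$ with $f(x)=\sum_{n\le N}F_n(a_n)$. By (5), $F_n(a_n)=\langle a_n,\pi_n\rangle+\langle\rho_n,Q_na_n\rangle$. Here the gluing enters: for $x\in X$,
$$\langle\rho_n,Q_na_n\rangle=\langle\rho_n,j_na_{n+1}\rangle=\langle a_{n+1},\Phi_n\rho_n\rangle,$$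
which is a functional from $A_{n+1}'$. So $f\in V_{N+1}$. Uniqueness is part (1).

(3) By (1), $\iota$ is injective, so $V_N$ is isometric to an $\ell_1$-sum of Banach spaces. Clearly $|\iota(\gamma)(x)|\le\|\iota(\gamma)\|_{V_N}\,p_N(x)$. Conversely, using a single non-zero $\gamma_n$ in the unit ball of $A_n'$, and $a_n\in A_n''=(A_n')'$, the supremum is at least $\|a_n\|$ for each $n\le N$. $\square$

**$X$ is separable.** Each $E_n(A_n)$ is a continuous image of a separable space. A functional $f\in X'$ vanishing on all of them is some $\iota(\gamma)$ by Lemma 3(2), and is $0$ by Lemma 3(1). By Hahn–Banach the span of $\bigcup_nE_n(A_n)$ is dense in $X$.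

From now on identify $A_n'$ with its image in $X'$. So $X'=\bigoplus_nA_n'$ algebraically.

## The matrix of $T'$

Let $T\in L(X)$ and $T'f=f\circ T$.

**Step 1: $T'$ is a matrix of bounded blocks with finite columns.** Given $N$, there are $C,K$ with $p_N(Tx)\le C\,p_K(x)$. For $f\in V_N$, $|f(Tx)|\le\|f\|_{V_N}\,C\,p_K(x)$, so $T'V_N\subset V_{K+1}$ by Lemma 3(2). The map $T':V_N\to V_{K+1}$ is bounded by the closed graph theorem, since convergence in $V_N$ or $V_{K+1}$ implies pointwise convergence on $X$. So $T'$ is given by bounded blocks $t_{mn}:A_n'\to A_m'$ (row $m$, column $n$), with $t_{mn}=0$ for $m>M(n)$, where $M(n)\ge1$ is such that $T'A_n'\subset V_{M(n)}$.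

**Step 2: column $n$ gives column $n+1$ as a limit.** Let $\alpha=(n,i)$ and regard $\varepsilon_k^\alpha$ as an element of $A_n'$. For $y=(b_m)\in X$,
$$\varepsilon_k^\alpha(y)\xrightarrow[k\to\infty]{}(Q_nb_n)_i=(j_nb_{n+1})_i=\varphi_{n,i}(y). \tag{7}$$
Taking $y=Tx$ with $x=(a_m)\in X$, we get $(T'\varphi_{n,i})(x)=\lim_k(T'\varepsilon_k^\alpha)(x)$. Moreover
$$(T'\varepsilon_k^\alpha)(x)=\sum_{m\le M(n)}\langle a_m,t_{mn}\varepsilon_k^\alpha\rangle=\sum_{m\le M(n)}\langle t_{mn}'a_m,\varepsilon_k^\alpha\rangle\longrightarrow\sum_{m\le M(n)}(Q_nt_{mn}'a_m)_i,$$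
because $t_{mn}'a_m\in A_n''$.

**Step 3: the limit, split by (5).** The map $a\mapsto(Q_nt_{mn}'a)_i$ is in $A_m'''$. So for every $m$ we can write
$$(Q_nt_{mn}'a)_i=\langle a,\pi_{m,\alpha}\rangle+\langle\rho_{m,\alpha},Q_ma\rangle\quad(a\in A_m''),\qquad\rho_{m,\alpha}=(r_{(m,l),\alpha})_l\in\ell_2. \tag{8}$$
By uniqueness in (5), $t_{mn}=0$ implies $\pi_{m,(n,i)}=0$ for all $i$.

**Step 4: almost all the $r$'s vanish.** Let $\beta=(m,l)\ne\alpha$ and let $t:J_\alpha'\to J_\beta'$ be the corresponding block of $t_{mn}$. Apply (8) to the $a$ whose only non-zero coordinate is $y\in J_\beta''$, in place $l$. Then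
$$\lim_k\langle y,t\varepsilon_k^\alpha\rangle=\xi_\alpha(t'y)=\langle y,(\pi_{m,\alpha})_l\rangle+r_{\beta,\alpha}\,\xi_\beta(y).$$
By Lemma 2, $r_{\beta,\alpha}=0$. So $\rho_{m,\alpha}=0$ for $m\ne n$, and $\rho_{n,\alpha}$ has only its $i$-th entry left; call it $r_{n,i}=r_{\alpha,\alpha}$. On $X$,
$$\langle\rho_{n,\alpha},Q_na_n\rangle=r_{n,i}(Q_na_n)_i=r_{n,i}(j_na_{n+1})_i=r_{n,i}\langle a_{n+1},\varphi_{n,i}\rangle .$$

**Step 5: the column equation.** Steps 2–4 give, for $x\in X$,
$$(T'\varphi_{n,i})(x)=\sum_m\langle a_m,\pi_{m,(n,i)}\rangle+r_{n,i}\langle a_{n+1},\varphi_{n,i}\rangle,$$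
where the sum is finite. The left side is $\sum_m\langle a_m,t_{m,n+1}\varphi_{n,i}\rangle$, since $\varphi_{n,i}\in A_{n+1}'$. By uniqueness in Lemma 3 we may compare the $A_m'$-components:
$$t_{m,n+1}\varphi_{n,i}=\pi_{m,(n,i)}+\delta_{m,n+1}\,r_{n,i}\,\varphi_{n,i}\qquad(m,n,i\ge1). \tag{9}$$
This is the promised rule: $\pi_{m,(n,i)}$ comes from $t_{mn}$, so apart from one multiple of $\varphi_{n,i}$ in row $n+1$, row by row, column $n$ determines column $n+1$. In the Hilbert space example the scalar could change from level to level; we now check that here it cannot, beyond row $M$.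

## From the first column to scalar plus bounded

Put $M=M(1)$. So column $1$ vanishes below row $M$. The four claims show that all rows $m>M$ of $T'$ have the form: $\mu I$ on the diagonal, $0$ elsewhere.

**Claim A: $t_{mn}=0$ whenever $m>\max(M,n)$.** This clears everything that is both below the diagonal and below row $M$. It is true for $n=1$. Suppose it holds for $n$, and let $m>\max(M,n+1)$. Then $t_{mn}=0$, so $\pi_{m,(n,i)}=0$; and $m\ne n+1$. So (9) gives $t_{m,n+1}\varphi_{n,i}=0$ for all $i$. Since the $\varphi_{n,i}$ span a dense subspace of $A_{n+1}'$, $t_{m,n+1}=0$.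

**Claim B: for $n\ge M$, $t_{n+1,n+1}=\mu_{n+1}I$ for some scalar $\mu_{n+1}$.** This makes late diagonal blocks scalar. By Claim A, $t_{n+1,n}=0$, so $\pi_{n+1,(n,i)}=0$ and (9) with $m=n+1$ gives $t_{n+1,n+1}\varphi_{n,i}=r_{n,i}\varphi_{n,i}$. Had we used only linearly independent $\varphi_{n,i}$, this equation by itself would not exclude an operator with many different eigenvalues. But every non-zero $d\in D_{n+1}$ is a multiple of some $\varphi_{n,i}$, hence an eigenvector. If $d,d'\in D_{n+1}$ are linearly independent over $\mathbb C$ with eigenvalues $\lambda,\lambda'$, then $d+d'\in D_{n+1}$ is an eigenvector with some eigenvalue $\lambda''$, and $\lambda''(d+d')=\lambda d+\lambda'd'$ gives $\lambda=\lambda''=\lambda'$. Linearly dependent non-zero eigenvectors share their eigenvalue. So all eigenvalues on $D_{n+1}$ coincide, and $D_{n+1}$ is dense.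

**Claim C: $\mu_n=\mu_{n+1}$ and $\pi_{n,(n,i)}=0$ for $n\ge M+1$.** This ties the scalars of neighbouring levels, which the Hilbert space gluing failed to do. By Claim B, $t_{nn}=\mu_nI$, so (8) with $m=n$ has left side $(Q_nt_{nn}'a)_i=\mu_n(Q_na)_i$. By uniqueness in (5), $\pi_{n,(n,i)}=0$ and $r_{n,i}=\mu_n$. As $t_{n+1,n}=0$ by Claim A, (9) with $m=n+1$ gives $t_{n+1,n+1}\varphi_{n,i}=\mu_n\varphi_{n,i}$. So $\mu_{n+1}=\mu_n$. Write $\mu$ for the common value of $\mu_n$, $n\ge M+1$.

**Claim D: $t_{mn}=0$ if $m>M$ and $m\ne n$.** This clears the remaining part, above the diagonal. For $n\le M+1$ it is Claim A, since then $m>M$ and $m\ne n$ imply $m>\max(M,n)$. Let $n\ge M+1$, assume the claim for $n$, and let $m>M$, $m\ne n+1$. By (9), $t_{m,n+1}\varphi_{n,i}=\pi_{m,(n,i)}$. If $m\ne n$, then $t_{mn}=0$ by the induction hypothesis, so this is $0$. If $m=n$, it is $0$ by Claim C. So $t_{m,n+1}=0$ by density.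

**Conclusion of the proof of Theorem A.** Let $S=T-\mu I$. By Claims B–D all blocks of $S'=T'-\mu$ in rows $m>M$ vanish, that is, $S'(X')\subset V_M$. For each $N$, $S':V_N\to V_M$ is bounded by the closed graph theorem, as in Step 1 of the previous section; let $C_N$ be its norm. By Lemma 3(3),
$$p_N(Sx)=\sup_{\|f\|_{V_N}\le1}|f(Sx)|=\sup_{\|f\|_{V_N}\le1}|(S'f)(x)|\le C_N\,p_M(x)\qquad(x\in X,\ N\ge1).$$
This is (1). We have shown that $X$ is a separable non-normed Fréchet space whose topology is given by the norms $p_N$. By Proposition 1, $\sigma(T)=\mu+\big(\{0\}\cup\sigma(S_M)\big)$ is compact and non-empty. This proves Theorem A. $\blacksquare$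

## The algebra $L(X)$, its spectra, and complemented subspaces

The following complements are not needed for the answer to Gorin's question. Let $LB(X)$ be the set of bounded operators on $X$.

**Theorem B.** Let $X$ be the space above.

1. $L(X)=\mathbb CI\oplus LB(X)$, where $LB(X)$ is a two-sided ideal. So $T\mapsto\mu(T)$ is a unital character of the algebra $L(X)$, and $\mu(T)\in\sigma(T)$.
2. $\{\sigma(T):T\in L(X)\}$ is exactly the family of all non-empty compact subsets of $\mathbb C$.
3. If $X=Y\oplus Z$ is a topological direct sum, then $Y$ or $Z$ is a Banach space.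
4. (Necessary condition.) If a Fréchet space $Y$ has no continuous norm, there is $T\in L(Y)$ having every $n\in\mathbb N$ as an eigenvalue. So every Fréchet space all of whose operators have bounded spectrum carries a continuous norm (as $X$ does).

**Proof of 1.** Let $S$ be bounded, mapping the neighbourhood $U$ of $0$ to a bounded set, and let $T\in L(X)$. Then $TS(U)$ is bounded, and $ST$ maps the neighbourhood $T^{-1}(U)$ to a bounded set. The sum of two bounded operators is bounded on the intersection of their neighbourhoods. So $LB(X)$ is a two-sided ideal. It does not contain $I$, because $X$ is not normable. Theorem A gives $L(X)=\mathbb CI+LB(X)$, and the sum is direct. Hence $\mu$ is the quotient map $L(X)\to L(X)/LB(X)\cong\mathbb C$, a unital character. That $\mu(T)\in\sigma(T)$ is in Proposition 1.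

**Proof of 2.** Every spectrum is non-empty and compact by Theorem A. Conversely, let $K\ne\emptyset$ be compact, $\mu\in K$, and $(\lambda_i)$ a sequence dense in $K$. We split off the first level. For $x=(a_n)\in X$ we have $Q_1(a_1-L_1j_1a_2)=Q_1a_1-j_1a_2=0$, so $a_1-L_1j_1a_2\in\ker Q_1=A_1$. Put $Px=E_1(a_1-L_1j_1a_2)$. Since $E_1b=(b,0,0,\dots)$, we have $PE_1b=E_1b$, so $P$ is a continuous projection of $X$ onto $E_1(A_1)$. As $p_N(E_1b)=\|b\|$ for all $N$, $E_1(A_1)\cong A_1$ is normable, so $\ker P\ne0$. Let $T$ act as ${\rm diag}(\lambda_i)$ on $E_1(A_1)\cong\big(\bigoplus_iJ_{(1,i)}\big)_{\ell_2}$ and as $\mu I$ on $\ker P$; this is continuous because $K$ is bounded. Each $\lambda_i$ is an eigenvalue of ${\rm diag}(\lambda_i)$, its spectrum is closed, and for $z\notin\overline{\{\lambda_i\}}$ the operator ${\rm diag}((\lambda_i-z)^{-1})$ is a bounded inverse. So $\sigma(T)=\overline{\{\lambda_i\}}\cup\{\mu\}=K$.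

**Proof of 3.** Let $P$ be the projection onto $Y$ along $Z$. By part 1, $\mu(P)^2=\mu(P^2)=\mu(P)$. If $\mu(P)=0$, then $P$ is bounded: for some $M$ and constants $C_N$, $p_N(Px)\le C_Np_M(x)$. On $Y$, where $P$ is the identity, this reads $p_N\le C_Np_M$, so $p_M$ defines the topology of $Y$. Being closed in $X$, $Y$ is complete, hence a Banach space. If $\mu(P)=1$, then $\mu(I-P)=0$, and the same argument applies to $I-P$ and $Z$.

**Proof of 4.** Let $(q_n)$ be an increasing sequence of seminorms defining the topology of $Y$. No $q_n$ is a norm, so there is a non-zero vector in each $\ker q_n$, and some later seminorm does not vanish on it. Passing to a subsequence, choose $x_n\in\ker q_n$ with $q_{n+1}(x_n)\ne0$, and by Hahn–Banach $f_n\in Y'$ with $f_n(x_n)=1$ and $|f_n|\le c_nq_{n+1}$. For $m>n$ we have $q_{n+1}(x_m)\le q_m(x_m)=0$, so $f_n(x_m)=0$. Put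
$$g_n=f_n-\sum_{m<n}f_n(x_m)\,g_m .$$
By induction $g_n(x_k)=\delta_{nk}$ for all $k$: if this holds for smaller indices, then $g_n(x_k)$ equals $f_n(x_k)-f_n(x_k)=0$ for $k<n$, equals $f_n(x_n)=1$ for $k=n$, and equals $f_n(x_k)=0$ for $k>n$. Define $Ty=\sum_nn\,g_n(y)\,x_n$. Since $q_k(x_n)\le q_n(x_n)=0$ for $n\ge k$, only the terms $n<k$ matter for $q_k$. So the series converges in $Y$ and $q_k(Ty)\le\sum_{n<k}n\,|g_n(y)|\,q_k(x_n)$, which shows that $T$ is continuous. Finally $Tx_n=nx_n$ with $x_n\ne0$. $\square$
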